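\title{Comparability of class well-orders and elementary transfinite recursion}

\begin{abstract}
In G\"odel--Bernays set theory with global choice, elementary transfinite recursion implies that of any two class well-orders one is isomorphic to an initial segment of the other. We prove the converse. To every node of a recursion we attach a well-founded class tree whose Kleene--Brouwer order is long if the node is true and short if it is false. The trees are built without knowing the truth values, and a single comparison of two class well-orders measures all of them at once. The same argument shows that elementary transfinite recursion is equivalent to two further principles on class well-orders, among them the statement that bi-embeddable class well-orders are isomorphic.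
\end{abstract}

\section{Introduction}\label{sec:intro}

Any two well-ordered sets are comparable: one of them is isomorphic to an initial segment of the other. This paper concerns the same statement for well-ordered proper classes.

We work in GBC, G\"odel--Bernays set theory with global choice. It has variables for sets and variables for classes. A formula is \emph{first-order} if its quantifiers range over sets only; class parameters are allowed. The axioms of GBC are the ZFC-type axioms for sets, extensionality for classes, class replacement (the image of a set under a class function is a set), comprehension for first-order formulas, and the existence of a class that well-orders the universe $V$. We fix such a class and call it the \emph{global well-order}.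

A \emph{meta-ordinal} $\Gamma$ is a class well-order: a class $\operatorname{dom}(\Gamma)$ with a strict linear class order $<_\Gamma$ under which every nonempty subclass of $\operatorname{dom}(\Gamma)$ has a least element. We write $\gamma\in\Gamma$ for $\gamma\in\operatorname{dom}(\Gamma)$ and drop the subscript of $<_\Gamma$ when the order is clear. A point of a meta-ordinal may have a proper class of predecessors, as the top point of $\mathrm{Ord}+1$ does, so a meta-ordinal may be longer than $\mathrm{Ord}$. Two meta-ordinals are \emph{comparable} if there is a class isomorphism from one of them onto an initial segment of the other, possibly onto the whole of it.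

There are two familiar proofs of comparability for sets. The first matches $a$ with $b$ whenever the initial segments below $a$ and below $b$ are isomorphic. For meta-ordinals these segments and their isomorphisms may be proper classes, so the matching is defined by a quantifier over classes, and the comprehension axiom of GBC does not apply. The second proof is a recursion: send each point to the least point not yet used. This calls for a recursion principle along meta-ordinals.

\emph{Elementary transfinite recursion}, ETR, is the following scheme. For every meta-ordinal $\Gamma$, every class $A$ and every first-order formula $\varphi(x,F,A)$ there is a class $S\subseteq\operatorname{dom}(\Gamma)\times V$ such that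
\begin{equation}\label{eq:etr}
S_\gamma=\{x:\varphi(x,S\restriction\gamma,A)\}\qquad\text{for every }\gamma\in\Gamma,
\end{equation}
where $S_\gamma=\{x:(\gamma,x)\in S\}$ and $S\restriction\gamma=\{(\beta,x)\in S:\beta<_\Gamma\gamma\}$. We call $S$ a \emph{solution of the recursion given by $\varphi$ along $\Gamma$}. Finitely many class parameters and set parameters are coded into the single class $A$.

It is known that GBC $+$ ETR implies that any two meta-ordinals are comparable; the short proof is recalled in Proposition~\ref{prop:easy}. The following question comes from \cite{MCF}.

\begin{quote}
Does GBC together with the principle that any two meta-ordinals are comparable imply ETR?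
\end{quote}

One might guess that it does not. Comparison is one fixed recursion whose stages contain at most one point, and for orders in which every point has only a set of predecessors GBC carries it out with no further axiom (Section~\ref{sec:prelim}). In ETR the formula is arbitrary, and each stage is a class defined by quantifying over all earlier stages, already when $\Gamma=\omega$. Nevertheless the answer is yes. To state the full result we need a form of recursion that is free of syntax.

\begin{definition}\label{def:system}
A \emph{ranked $\wedge/\vee$-system} consists of a class $N$ of \emph{nodes}, partitioned into two classes $N_\wedge$ and $N_\vee$; a class relation ``$s$ is a child of $t$'' on $N$; and a class function $\ell\colon N\to\Lambda$ into a meta-ordinal $\Lambda$ such that $\ell(s)<\ell(t)$ whenever $s$ is a child of $t$. We call $\ell(t)$ the \emph{level} of $t$. A node may have a proper class of children, or none. A \emph{valuation} is a class $D\subseteq N$ such that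
\begin{itemize}
\item for $t\in N_\wedge$: $t\in D$ if and only if all children of $t$ are in $D$;
\item for $t\in N_\vee$: $t\in D$ if and only if some child of $t$ is in $D$.
\end{itemize}
\end{definition}

We think of $D$ as the class of true nodes. A childless node is true if it lies in $N_\wedge$ and false if it lies in $N_\vee$. For an example with $\Lambda=\omega$, take as nodes the pairs $(\psi,a)$ of a code $\psi$ for a formula of set theory in negation normal form and an assignment $a$; let conjunctions, universal formulas and true literals be $\wedge$-nodes and the other pairs $\vee$-nodes, let children be given by immediate subformulas, and let the level count connectives and quantifiers. A valuation is then a class that obeys Tarski's clauses for satisfaction in $(V,\in)$. Each quantifier node has a proper class of children.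

\begin{theorem}\label{thm:main}
Over GBC the following are equivalent.
\begin{enumerate}
\item[(1)] ETR.
\item[(2)] Any two meta-ordinals are comparable.
\item[(3)] Every subclass of a meta-ordinal $\Gamma$, with the induced order, is isomorphic to an initial segment of $\Gamma$ (possibly all of $\Gamma$).
\item[(4)] Any two meta-ordinals that order-embed into each other are isomorphic.
\item[(5)] Every ranked $\wedge/\vee$-system has a valuation.
\end{enumerate}
Moreover, for each $\Gamma$, $A$, $\varphi$ there are meta-ordinals $P$ and $Q$, first-order definable from $\Gamma$, $A$ and the global well-order, that GBC proves to be bi-embeddable, such that a solution $S$ of the recursion given by $\varphi$ along $\Gamma$ is first-order definable from these data and any isomorphism between one of $P,Q$ and an initial segment of the other.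
\end{theorem}

The implication (2)$\Rightarrow$(1) answers the question. We prove the cycle
\[
(1)\Rightarrow(2)\Rightarrow(3)\Rightarrow(4)\Rightarrow(5)\Rightarrow(1).
\]
The first three implications are elementary (Section~\ref{sec:prelim}) and the last is a translation (Section~\ref{sec:reduction}). The substance is (4)$\Rightarrow$(5). Section~\ref{sec:example} shows the idea on a statement with two quantifiers. Section~\ref{sec:measure} shows that one isomorphism measures the lengths of a whole class family of meta-ordinals. Sections~\ref{sec:trees} and~\ref{sec:tower} provide lower and upper bounds for the lengths of linearized trees and a tower of reference orders. Section~\ref{sec:valuation} attaches a tree to every node of a ranked system and reads a valuation off the measured lengths, and Section~\ref{sec:final} assembles the proof.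

\section{Class well-orders in GBC}\label{sec:prelim}

All orders are strict. An \emph{embedding} is a strictly order-preserving class function, and two orders are \emph{bi-embeddable} if each embeds into the other. For an order $X$ and $a\in X$ let $X\restriction a=\{x\in X:x<a\}$. An \emph{initial segment} is a downward closed subclass. A proper initial segment $J$ of a meta-ordinal $X$ equals $X\restriction a$ for the least $a\in X\setminus J$, and of two initial segments of a linear order one is contained in the other. A \emph{class sequence} $(X_i)_{i\in I}$ of orders, or of functions, is a single class whose $i$-th section codes $X_i$. We write $\operatorname{rank}(x)$ for the $\in$-rank of a set $x$ and $\operatorname{trcl}(x)$ for its transitive closure; if $y\in\operatorname{trcl}(x)$, then $\operatorname{rank}(y)<\operatorname{rank}(x)$.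

\subsection*{The recursion and the induction available in GBC}
A class relation $R$ on a class $C$ is \emph{set-like} if each $c\in C$ has only a set of $R$-predecessors. The following textbook fact is the only recursion principle that we use in GBC itself.

\begin{lemma}[set-like recursion]\label{lem:rec}
Let $R$ be a set-like well-founded class relation on $C$ and let $G$ be a class function on $V\times V$. There is a unique class function $H$ on $C$ with $H(c)=G\bigl(c,H\restriction\{c':c'\mathrel{R}c\}\bigr)$ for all $c\in C$. It is first-order definable from $C$, $R$ and $G$, as the union of the set-sized approximations.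
\end{lemma}

Here the values of $H$ are sets and each step consults a set of earlier values. In \eqref{eq:etr} both restrictions fail, even for $\Gamma=\omega$, since a stage $S_\gamma$ may be a proper class.

If $X$ is a set-like meta-ordinal, Lemma~\ref{lem:rec} gives the collapse $\pi(x)=\{\pi(y):y<x\}$, an isomorphism of $X$ onto an initial segment of $\mathrm{Ord}$. Hence GBC proves that set-like meta-ordinals are comparable. Order $V$ first by rank and then by the global well-order. This order is set-like, because the predecessors of $x$ have rank at most $\operatorname{rank}(x)$. Its collapse is a bijection of $V$ onto an initial segment of $\mathrm{Ord}$, which is a proper class by replacement and hence is $\mathrm{Ord}$. We fix this bijection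
\[
\iota\colon V\to\mathrm{Ord}
\]
and call $\iota(x)$ the \emph{index} of $x$. It is first-order definable from the global well-order, and $\{x:\iota(x)\le\alpha\}$ is a set for every ordinal $\alpha$.

Induction along an arbitrary meta-ordinal is available for every property that is first-order in class parameters: the counterexamples form a class, which has a least element if it is nonempty. In a ranked system this takes the following form, \emph{induction on the level}: if a class $C\subseteq N$ contains every node all of whose children are in $C$, then $C=N$. Otherwise a node $t\notin C$ of least level has all its children in $C$. We shall check at each induction that the property is first-order. The next lemma does this for the property of being a meta-ordinal, whose definition quantifies over classes.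

\begin{lemma}\label{lem:desc}
A linear class order $X$ is a meta-ordinal if and only if there is no set sequence $x_0>x_1>\cdots$ of length $\omega$ in $X$. In particular, being a meta-ordinal is a first-order property of a class.
\end{lemma}

\begin{proof}
The range of such a sequence has no least element. Conversely, let $C\subseteq X$ be a nonempty class with no least element. Pick $c_0\in C$ and let $c_{n+1}$ be the element of least index among the elements of $C$ below $c_n$. By Lemma~\ref{lem:rec} along $\omega$ and replacement, $(c_n)_{n\in\omega}$ is a set.
\end{proof}

For a class sequence $(X_i)_{i\in I}$ of orders along an order $I$, the \emph{sum} $\sum_{i\in I}X_i$ is the class $\{(i,x):i\in I,\ x\in X_i\}$ ordered lexicographically, first coordinate first. The sum $X+Z$ is the case $I=2$, with elements $(0,x)$ and $(1,z)$, and the lexicographic product $I\times Z$ is the sum of the constant sequence. If $I$ and all $X_i$ are meta-ordinals, so is the sum: in a descending sequence the first coordinates are nonincreasing in $I$, hence eventually equal to some $i$, and from then on the second coordinates descend in $X_i$.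

\subsection*{Embeddings}

\begin{lemma}\label{lem:rigid}
Let $X$ and $Z$ be meta-ordinals.
\begin{enumerate}
\item[(a)] $X$ does not embed into a proper initial segment of itself.
\item[(b)] If $X$ and $Z$ are bi-embeddable, neither embeds into a proper initial segment of the other.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $f\colon X\to X$ be an embedding. If $x$ is least with $f(x)<x$, then $y=f(x)$ lies below $x$ and satisfies $f(y)<f(x)=y$, contradicting the choice of $x$. So $f(a)\ge a$ for all $a$, and $f$ does not map $X$ into $X\restriction a$.

(b) If $g\colon X\to Z\restriction b$ and $j\colon Z\to X$ are embeddings, then $g\circ j$ embeds $Z$ into $Z\restriction b$, contradicting (a). The other case is symmetric.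
\end{proof}

\begin{proposition}\label{prop:easy}
In Theorem~\ref{thm:main}, $(1)\Rightarrow(2)\Rightarrow(3)\Rightarrow(4)$.
\end{proposition}

\begin{proof}
(1)$\Rightarrow$(2). Let $\Gamma,\Delta$ be meta-ordinals. Apply ETR along $\Gamma$, with a parameter coding $\Delta$, to the formula ``$x$ is the $\Delta$-least element of $\Delta$ such that $(\beta,x)\notin F$ for all $\beta$''. Each stage $S_\gamma$ of the solution has at most one element; call it $f(\gamma)$ when it exists. Thus $f(\gamma)$ is the least element of $\Delta$ that is not a value $f(\beta)$ with $\beta<\gamma$, and $f(\gamma)$ is undefined exactly when these earlier values exhaust $\Delta$. In that case $f$ is undefined above $\gamma$ as well, so the domain of $f$ is an initial segment of $\Gamma$. Everything below $f(\gamma)$ in $\Delta$ is a value taken before $\gamma$, so the range of $f$ is an initial segment of $\Delta$. Let $\beta<\gamma$ lie in the domain. Then $f(\gamma)\ne f(\beta)$, and $f(\gamma)<f(\beta)$ would make $f(\gamma)$ a value taken before $\beta$, hence before $\gamma$, which is excluded. So $f$ is increasing. If $f$ is total, it maps $\Gamma$ isomorphically onto an initial segment of $\Delta$. Otherwise $f$ is onto $\Delta$, and $f^{-1}$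 maps $\Delta$ isomorphically onto an initial segment of $\Gamma$.

(2)$\Rightarrow$(3). Let $X\subseteq\Gamma$ carry the induced order; it is a meta-ordinal. If $X$ is not isomorphic to an initial segment of $\Gamma$, then by (2) $\Gamma$ is isomorphic to an initial segment of $X$, and this segment is not all of $X$. So $\Gamma\cong X\restriction a$ for some $a\in X$, and $\Gamma$ embeds into $\Gamma\restriction a$, contradicting Lemma~\ref{lem:rigid}(a).

(3)$\Rightarrow$(4). Let $\Gamma,\Delta$ be bi-embeddable. Then $\Gamma$ is isomorphic to a subclass of $\Delta$, hence by (3) to an initial segment $J$ of $\Delta$. By Lemma~\ref{lem:rigid}(b), $J=\Delta$.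
\end{proof}

\section{Two quantifiers by hand}\label{sec:example}

Let $R$ be a class of triples and let $C=\{x:\exists y\,\forall z\;(x,y,z)\in R\}$. Comprehension gives $C$ at once. We recover it from lengths of meta-ordinals instead, in order to see which steps survive when the truth values at lower stages are not available.

\emph{The inner quantifier.} For sets $x,y$ let
\[
X_{x,y}=\{\alpha\in\mathrm{Ord}:(x,y,z)\in R\text{ for all }z\text{ with }\iota(z)\le\alpha\}.
\]
If $\forall z\,(x,y,z)\in R$, then $X_{x,y}=\mathrm{Ord}$. Otherwise $X_{x,y}$ is the set ordinal $\eta$, where $\eta$ is the least index of a counterexample $z$. The order runs on until it meets a counterexample, and it inspects only a set of instances at any time.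

\emph{The outer quantifier.} Let $U_x=\sum_{y\in V}(X_{x,y}+1)$, with $V$ ordered by index. If $x\in C$, some summand is $\mathrm{Ord}+1$, so $\mathrm{Ord}+1$ embeds into $U_x$. If $x\notin C$, every summand is a set and every $y$ has only a set of predecessors, so $U_x$ is set-like and embeds into $\mathrm{Ord}$. In that case $\mathrm{Ord}+1$ does not embed into $U_x$, by Lemma~\ref{lem:rigid}(a). Therefore
\[
C=\{x:\mathrm{Ord}+1\text{ embeds into }U_x\}.
\]

\emph{Reading off.} The right-hand side quantifies over classes. Suppose, however, that a class sequence of isomorphisms lays out all $U_x$ and $\mathrm{Ord}+1$ as initial segments $Y\restriction\mu(x)$ and $Y\restriction o$ of one meta-ordinal $Y$. Then $C=\{x:\mu(x)\ge o\}$ by Lemma~\ref{lem:measure} below, and this is first-order in $\mu$. Producing such a layout is the only task of comparability in the proof.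

Two features of the example persist. The order $U_x$ is built from the orders $X_{x,y}$ with no reference to their truth values. And the meaning of ``short'' moves with the level: a false inner statement gives a set ordinal, but a false outer statement gives only an order that embeds into $\mathrm{Ord}$. In general each level $\lambda$ gets its own upper bound $B_\lambda$ for false nodes, and true nodes must be longer than all the bounds.

One feature does not persist. The order $X_{x,y}$ uses the truth values of $R$ directly. A further quantifier $\forall x$ needs an operation on the \emph{orders} $U_x$ whose result is long if all $U_x$ are long and short if one of them is short: a minimum. For two orders $U_0,U_1$ a tree does this. Let $T$ consist of the finite sequences of pairs $(u_0,u_1)\in U_0\times U_1$ that descend strictly in both coordinates. If $q$ embeds $U_0$ into an order $W$, then applying $q$ to the $U_0$-coordinate of the last entry gives a map from the nonempty elements of $T$ to $W$ that strictly decreases along extensions: $T$ is no taller than $U_0$, and likewise for $U_1$. If $e_0,e_1$ embed an order $\Omega$ into $U_0,U_1$, then $\rho\mapsto(e_0(\rho),e_1(\rho))$ turns descending sequences of $\Omega$ into elements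 of $T$: the tree is as tall as $\Omega$. Two difficulties remain. A tree must be turned back into a linear order, which costs an exponential at every level (Sections~\ref{sec:trees} and~\ref{sec:tower}). And a set cannot record a position in each of a proper class of orders; the cutoff $\iota(z)\le\alpha$ in the definition of $X_{x,y}$ shows the way out (Section~\ref{sec:valuation}).

\section{From valuations to recursions}\label{sec:reduction}

We first remove the syntax from ETR. The clauses for a valuation contain no negation, whereas $\varphi(x,F,A)$ may ask that $v\notin F$. So we follow $\varphi$ and $\neg\varphi$ side by side, and replace a negative question about $\varphi$ at an earlier stage by a positive question about $\neg\varphi$ at that stage.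

\begin{proposition}\label{prop:reduction}
For each $\Gamma$, $A$, $\varphi$ there is a ranked $\wedge/\vee$-system, first-order definable from $\Gamma$ and $A$, such that a solution of the recursion given by $\varphi$ along $\Gamma$ is first-order definable from $\Gamma$ and any valuation of the system. In particular, $(5)\Rightarrow(1)$.
\end{proposition}

\begin{proof}
ETR is a scheme, and we fix one formula $\varphi$ of the metatheory. We may assume that its atoms are of the forms $u\in v$, $u=v$, $v\in A$, $v\in F$ with set variables $u,v$; other atoms are eliminated by extensionality, for instance $F=A$ by $\forall z\,(z\in F\leftrightarrow z\in A)$. A \emph{literal} is an atom or a negated atom, and a formula is in \emph{negation normal form} if it is built from literals by $\wedge,\vee,\forall,\exists$. Let $\varphi^+$ and $\varphi^-$ be formulas in negation normal form that are logically equivalent to $\varphi$ and $\neg\varphi$ and have no free set variable other than $x$. Let $\mathrm{Sub}$ be the finite set of subformulas of $\varphi^+$ and $\varphi^-$, where literals count as having no proper subformulas. We identify the members of $\mathrm{Sub}$ with hereditarily finite codes. Let $n(\psi)$ be the number of occurrences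 of $\wedge,\vee,\forall,\exists$ in $\psi$, and fix $M\in\omega$ above all $n(\psi)$, $\psi\in\mathrm{Sub}$. An \emph{assignment} is a function from the finite set consisting of $x$ and the set variables of $\varphi^+,\varphi^-$ into $V$. Let $[y]$ be the assignment that sends $x$ to $y$ and all other variables to $\varnothing$.

The nodes are the triples $(\gamma,\psi,a)$ with $\gamma\in\Gamma$, $\psi\in\mathrm{Sub}$ and $a$ an assignment. Let $\Lambda=\Gamma\times M$ be the lexicographic product and $\ell(\gamma,\psi,a)=(\gamma,n(\psi))$. Call a set \emph{early for $\gamma$} if it is a pair $(\beta,y)$ with $\beta<_\Gamma\gamma$. The type and the children of $t=(\gamma,\psi,a)$ are as follows.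
\begin{enumerate}
\item[(i)] $\psi$ is a literal not mentioning $F$: $t$ has no children, and $t\in N_\wedge$ if $\psi$ holds under $a$, $t\in N_\vee$ otherwise.
\item[(ii)] $\psi$ is $v\in F$: if $a(v)=(\beta,y)$ is early for $\gamma$, then $t\in N_\wedge$ with the single child $(\beta,\varphi^+,[y])$; otherwise $t\in N_\vee$ without children.
\item[(iii)] $\psi$ is $v\notin F$: if $a(v)=(\beta,y)$ is early for $\gamma$, then $t\in N_\wedge$ with the single child $(\beta,\varphi^-,[y])$; otherwise $t\in N_\wedge$ without children.
\item[(iv)] $\psi$ is $\psi_0\wedge\psi_1$ or $\psi_0\vee\psi_1$: $t\in N_\wedge$ or $t\in N_\vee$ respectively, with children $(\gamma,\psi_0,a)$ and $(\gamma,\psi_1,a)$.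
\item[(v)] $\psi$ is $\forall v\,\psi'$ or $\exists v\,\psi'$: $t\in N_\wedge$ or $t\in N_\vee$ respectively, with children $(\gamma,\psi',a[v:=z])$ for $z\in V$.
\end{enumerate}
Since $\mathrm{Sub}$ is finite, this is a finite case distinction, first-order in $\Gamma$ and $A$. From a node to a child the level drops: in (ii) and (iii) its first coordinate drops, and in (iv) and (v) the first coordinate stays and the second drops. So we have a ranked system.

Let $D$ be a valuation and put
\[
S=\{(\gamma,y):\gamma\in\Gamma,\ (\gamma,\varphi^+,[y])\in D\}.
\]
Let $H(\gamma)$ be the conjunction over $\psi\in\mathrm{Sub}$ of the statements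
\[
\text{for all }a:\quad(\gamma,\psi,a)\in D\iff\psi\text{ holds under }a\text{ with }F:=S\restriction\gamma .
\]
This is a finite conjunction, first-order in $\Gamma,A,D,S$, so we may prove $H(\gamma)$ by induction along $\Gamma$. Assume $H(\beta)$ for all $\beta<\gamma$, and go through the finitely many $\psi\in\mathrm{Sub}$ in order of increasing $n(\psi)$.

In case (i) the node is childless, so it is in $D$ exactly if it is in $N_\wedge$, that is, if $\psi$ holds. In cases (ii) and (iii), suppose first that $a(v)$ is not early for $\gamma$. Then $a(v)\notin S\restriction\gamma$; the node for $v\in F$ is a childless $\vee$-node, so not in $D$, and the node for $v\notin F$ is a childless $\wedge$-node, so in $D$. Now let $a(v)=(\beta,y)$ be early. The node for $v\in F$ is in $D$ if and only if $(\beta,\varphi^+,[y])\in D$, which means $(\beta,y)\in S$, that is, $a(v)\in S\restriction\gamma$. The node for $v\notin F$ is in $D$ if and only if $(\beta,\varphi^-,[y])\in D$. By $H(\beta)$ for $\varphi^-$ and then for $\varphi^+$,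
\[
(\beta,\varphi^-,[y])\in D\iff\neg\varphi(y,S\restriction\beta,A)\iff(\beta,\varphi^+,[y])\notin D,
\]
and the last statement means $a(v)\notin S\restriction\gamma$. In cases (iv) and (v) the statement is already proved for the immediate subformulas, and the clauses for a valuation are the truth conditions of $\wedge,\vee,\forall,\exists$.

Finally, $H(\gamma)$ for $\varphi^+$ and $[y]$ says that $y\in S_\gamma$ if and only if $\varphi(y,S\restriction\gamma,A)$, which is \eqref{eq:etr}.
\end{proof}

\begin{remark}
Conversely, a valuation is an instance of ETR along $\Lambda$. Let $\varphi(t,F,A)$ say that $t\in N_\wedge$ and $(\ell(s),s)\in F$ for all children $s$ of $t$, or $t\in N_\vee$ and $(\ell(s),s)\in F$ for some child $s$ of $t$. If $S$ is a solution, then $\{t:(\ell(t),t)\in S\}$ is a valuation, because children have lower level.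
\end{remark}

\section{One comparison measures a family}\label{sec:measure}

Comparability yields an isomorphism for each pair of meta-ordinals, but GBC has no evident way to collect a proper class of such isomorphisms into one class sequence. We therefore pack a whole family into a single pair of orders.

\begin{definition}
A \emph{measure} of a class sequence $(X_i)_{i\in I}$ of meta-ordinals consists of a meta-ordinal $Y$, a class function $\mu\colon I\to Y$, and a class sequence $(h_i)_{i\in I}$ of isomorphisms $h_i\colon X_i\to Y\restriction\mu(i)$.
\end{definition}

\begin{lemma}\label{lem:measure}
Given a measure, $X_i$ embeds into $X_j$ if and only if $\mu(i)\le\mu(j)$. The maps $h_j^{-1}\circ h_i\colon X_i\to X_j$, for pairs $(i,j)$ with $\mu(i)\le\mu(j)$, form a class sequence of embeddings.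
\end{lemma}

\begin{proof}
If $\mu(i)\le\mu(j)$, the range of $h_i$ is contained in the range of $h_j$, so $h_j^{-1}\circ h_i$ is an embedding, defined uniformly from $(h_i)_{i\in I}$. If $g$ embeds $X_i$ into $X_j$ and $\mu(j)<\mu(i)$, then $\mu(j)$ lies in the range of $h_i$, and $h_i^{-1}\circ h_j\circ g$ embeds $X_i$ into $X_i\restriction h_i^{-1}(\mu(j))$, contradicting Lemma~\ref{lem:rigid}(a).
\end{proof}

A first attempt is to compare $\sum_iX_i$ with a sum of copies of one long order. The comparison drifts: when the first summand ends inside the first copy, the second summand starts there and is not measured from the bottom of a copy. The remedy is to pad each $X_i$ with an order $Y$ so long that $X_i+Y$ and $Y$ are bi-embeddable. Lemma~\ref{lem:rigid}(b) then forces the comparison to match block with block. For the family $X_0=1$, $X_1=\omega$ the construction below gives $Z\cong\omega$ and $Y\cong\omega^2$, the blocks $1+\omega^2$ and $\omega+\omega^2$ are both isomorphic to $\omega^2$, and $\mu(0),\mu(1)$ are the points $1$ and $\omega$ of $\omega^2$.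

\begin{proposition}\label{prop:measure}
Let $(X_i)_{i\in I}$ be a class sequence of meta-ordinals, not all empty. Order $I$ by index and put
\[
Z=\sum_{i\in I}X_i,\qquad Y=\omega\times Z,\qquad P=\sum_{i\in I}(X_i+Y),\qquad Q=\sum_{i\in I}Y .
\]
\begin{enumerate}
\item[(a)] $P$ and $Q$ are bi-embeddable meta-ordinals, first-order definable from the family and $\iota$.
\item[(b)] If $F$ is an isomorphism between one of $P,Q$ and an initial segment of the other, then the family has a measure that is first-order definable from $F$, the family and $\iota$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) All four orders are sums of meta-ordinals along meta-ordinals. The map $y\mapsto(1,y)$ embeds $Y$ into $X_i+Y$. In the other direction, place $X_i$ in the first copy of $Z$ and shift the copies of $Z$ by one: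
\[
(0,x)\mapsto(0,(i,x))\quad(x\in X_i),\qquad(1,(n,z))\mapsto(n+1,z)\quad((n,z)\in Y).
\]
This map preserves the order on each of the two parts, and it sends the first part to pairs with first coordinate $0$ and the second to pairs with positive first coordinate. So it embeds $X_i+Y$ into $Y$. Both maps are uniform in $i$; applying them blockwise embeds $Q$ into $P$ and $P$ into $Q$.

(b) By (a) and Lemma~\ref{lem:rigid}(b) the initial segment is the whole order, so after replacing $F$ by $F^{-1}$ if necessary, $F$ is an isomorphism of $P$ onto $Q$. Let $P_i=\{i\}\times(X_i+Y)$ and $Q_i=\{i\}\times Y$ be the blocks. We claim that $F[P_i]=Q_i$ for all $i$. This is first-order in $F$, so if it fails, there is a least failure $i$. Then $F$ maps $\bigcup_{j<i}P_j$ onto $\bigcup_{j<i}Q_j$, hence $P_{\ge i}=\bigcup_{j\ge i}P_j$ onto $Q_{\ge i}=\bigcup_{j\ge i}Q_j$. Since $P_i$ is an initial segment of $P_{\ge i}$, both $F[P_i]$ and $Q_i$ are initial segments of $Q_{\ge i}$, and as they differ, one is a proper initial segment of the other. If $F[P_i]\subsetneq Q_i$, then $P_i$ embeds into a proper initial segment of $Q_i$. If $Q_i\subsetneq F[P_i]$, then $F^{-1}$ embeds $Q_i$ into a proper initial segment of $P_i$. Both contradict Lemma~\ref{lem:rigid}(b),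 because $P_i$ and $Q_i$ are bi-embeddable.

So $F(i,p)=(i,F_i(p))$ for a class sequence of isomorphisms $F_i\colon X_i+Y\to Y$. Since some $X_i$ is nonempty, $Y$ has a least element $y_0$. Put $\mu(i)=F_i(1,y_0)$ and $h_i(x)=F_i(0,x)$. The elements of $X_i+Y$ below $(1,y_0)$ are exactly the pairs $(0,x)$ with $x\in X_i$, so $h_i$ is an isomorphism of $X_i$ onto $Y\restriction\mu(i)$.
\end{proof}

\section{Kleene--Brouwer orders and exponentials}\label{sec:trees}

A \emph{tree} is a class $T$ of finite sequences of sets that is closed under initial segments. We write $u\supsetneq v$ if $u$ properly extends $v$. An \emph{infinite branch} of $T$ is an $\omega$-sequence all of whose finite initial segments lie in $T$. Measures apply to linear orders, so we linearize trees. The \emph{Kleene--Brouwer order} on finite sequences of sets is defined by letting $u<_{\mathrm{KB}}v$ if either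
\begin{itemize}
\item $u\supsetneq v$, or
\item there is $m\in\operatorname{dom}(u)\cap\operatorname{dom}(v)$ with $u(m)\ne v(m)$, and $\iota(u(m))<\iota(v(m))$ for the least such $m$.
\end{itemize}
Fix the set $\infty=\{\{\varnothing\}\}$, which is not an ordinal, and order $\mathrm{Ord}\cup\{\infty\}$ with $\infty$ on top. Sending $u$ of length $k$ to the $\omega$-sequence $\langle\iota(u(0)),\dots,\iota(u(k-1)),\infty,\infty,\dots\rangle$ is injective and turns $<_{\mathrm{KB}}$ into the lexicographic order, so $<_{\mathrm{KB}}$ is linear. It is one class relation, defined on all finite sequences without reference to a tree.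

\begin{lemma}\label{lem:kb}
If a tree $T$ has no infinite branch, then $(T,<_{\mathrm{KB}})$ is a meta-ordinal.
\end{lemma}

\begin{proof}
Suppose $u_0>_{\mathrm{KB}}u_1>_{\mathrm{KB}}\cdots$ in $T$. We show by induction on $k$ that there is a sequence $v_k$ of length $k$, necessarily unique, with $u_n\supseteq v_k$ for all large $n$. Take $v_0=\varnothing$. Given $v_k$, we have $u_n\supsetneq v_k$ for all large $n$, since the $u_n$ are distinct. For such $n<n'$, either $u_{n'}(k)=u_n(k)$, or $k$ is the first place where $u_{n'}$ and $u_n$ differ, and then $\iota(u_{n'}(k))<\iota(u_n(k))$. So the ordinals $\iota(u_n(k))$ are eventually nonincreasing, hence eventually constant, and $u_n(k)$ is eventually a fixed set $z$. Let $v_{k+1}=v_k{}^\frown z$. Each $v_k$ is an initial segment of some $u_n$, so $\bigcup_kv_k$ is an infinite branch, a contradiction. Now apply Lemma~\ref{lem:desc}.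
\end{proof}

We need a criterion for $(T,<_{\mathrm{KB}})$ to be long and one for it to be short. They correspond to the two properties of the tree of pairs in Section~\ref{sec:example}. For an order $X$ let $\operatorname{Dec}(X)$ be the tree of finite strictly descending sequences in $X$, including the empty sequence.

\begin{lemma}[lower bound]\label{lem:lower}
Let $X$ be a meta-ordinal, $T$ a tree, and $j\colon\operatorname{Dec}(X)\to T$ a class function with $j(\sigma)\supsetneq j(\tau)$ whenever $\sigma\supsetneq\tau$. Then $(T,<_{\mathrm{KB}})$ does not embed into $X$.
\end{lemma}

\begin{proof}
Suppose that $p$ embeds $(T,<_{\mathrm{KB}})$ into $X$. We feed the values of $p$ back into $j$. Let $\sigma_0=\varnothing$, and as long as $\sigma_n\in\operatorname{Dec}(X)$ let $\rho_n=p(j(\sigma_n))$ and $\sigma_{n+1}=\sigma_n{}^\frown\rho_n$. The sequence $\sigma_1=\langle\rho_0\rangle$ is descending. If $\sigma_{n+1}\in\operatorname{Dec}(X)$, then $j(\sigma_{n+1})\supsetneq j(\sigma_n)$, so $\rho_{n+1}<\rho_n$ and $\sigma_{n+2}\in\operatorname{Dec}(X)$. Thus $\rho_0>\rho_1>\cdots$ in $X$, a contradiction.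
\end{proof}

For the upper bound, suppose that $T$ is ranked in an order $W$. The rank alone does not embed $(T,<_{\mathrm{KB}})$ into $W$, since incomparable sequences must also be put in order. We record a sequence as a polynomial whose exponents are the ranks of its initial segments and whose coefficients are the indices of its entries. The extra coefficient $\infty$ marks the end of the sequence; it is needed because a sequence lies above all its one-step extensions, whose last entries may have arbitrarily large indices.

Call a finite function with values in $(\mathrm{Ord}\setminus\{0\})\cup\{\infty\}$ a \emph{term}, and read a term as $0$ off its domain. For a linear order $W$ let $E(W)$ be the class of terms with domain contained in $W$, where $p<q$ if $p\ne q$ and $p(w)<q(w)$ at the largest $w\in W$ with $p(w)\ne q(w)$. Any two distinct terms are comparable. If $p<q<p'$, let $w$ be the larger of the two places of difference; above $w$ all three terms agree, and $p(w)\le q(w)\le p'(w)$ with at least one inequality strict, so $p<p'$. Thus $E(W)$ is linear. For instance, $E(\varnothing)$ is a single point, $E(1)\cong\mathrm{Ord}+1$, and $E(2)\cong(\mathrm{Ord}+1)\times(\mathrm{Ord}+1)$.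

\begin{lemma}\label{lem:exp}
If $W$ is a meta-ordinal, so is $E(W)$.
\end{lemma}

\begin{proof}
Recall that for ordinals $\delta$ and $\kappa\ge1$ the functions $\delta\to\kappa$ with finitely many nonzero values, compared at the largest place of difference, form a well-order, of type $\kappa^\delta$. Let $p_0>p_1>\cdots$ be a set sequence in $E(W)$. The set $\bigcup_n\operatorname{dom}(p_n)$, ordered as in $W$, is isomorphic to an ordinal $\delta$. Let $\eta>0$ be an ordinal above all ordinal values of the $p_n$. Moving the domains to $\delta$ and replacing $\infty$ by $\eta$ preserves the order of the $p_n$ and gives a descending sequence in the well-order of type $(\eta+1)^\delta$, a contradiction. Apply Lemma~\ref{lem:desc}.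
\end{proof}

\begin{lemma}[upper bound]\label{lem:upper}
Let $T$ be a tree, $W$ a meta-ordinal, and $r\colon T\to W$ a class function with $r(u)<r(v)$ whenever $u\supsetneq v$. Then $(T,<_{\mathrm{KB}})$ embeds into $E(W)$.
\end{lemma}

\begin{proof}
For $u\in T$ of length $k$ we have $r(u\restriction0)>r(u\restriction1)>\dots>r(u\restriction k)=r(u)$. Let $\Phi(u)\in E(W)$ take the value $\iota(u(m))$ at $r(u\restriction m)$ for $m<k$, the value $\infty$ at $r(u)$, and $0$ elsewhere; places with value $0$ are left out of the domain. Let $u<_{\mathrm{KB}}v$, and let $w$ be the longest common initial segment of $u$ and $v$, of length $m$. Above $r(w)$, both $\Phi(u)$ and $\Phi(v)$ take the value $\iota(w(i))$ at $r(w\restriction i)$ for $i<m$ and vanish elsewhere. At $r(w)$ there are two cases. If $u\supsetneq v$, then $w=v$, and the values are $\iota(u(m))<\infty$. Otherwise $m$ is the first place of difference, and the values are $\iota(u(m))<\iota(v(m))$. In both cases $\Phi(u)<\Phi(v)$.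
\end{proof}

\section{A tower of reference orders}\label{sec:tower}

Fix a meta-ordinal $\Lambda$, the order of levels. If the orders of false nodes at levels $\lambda'<\lambda$ embed into $B_{\lambda'}$, then the tree of a false node at level $\lambda$ will be ranked in the sum of these $B_{\lambda'}$, up to an initial part that is ranked by ordinals. Lemma~\ref{lem:upper} then dictates the bound for level $\lambda$. Let $\Lambda^+=\Lambda+1$; we identify $\Lambda$ with its copy in $\Lambda^+$ and write $\top$ for the greatest element.

\begin{proposition}\label{prop:tower}
There are class sequences $(W_\lambda)_{\lambda\in\Lambda^+}$ and $(B_\lambda)_{\lambda\in\Lambda^+}$ of meta-ordinals, first-order definable from $\Lambda$, such that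
\[
W_\lambda=\Bigl(\sum_{\lambda'<\lambda}B_{\lambda'}\Bigr)+\mathrm{Ord},\qquad B_\lambda=E(W_\lambda)\qquad(\lambda\in\Lambda^+).
\]
If $\lambda'<\lambda$, then $B_\lambda$ does not embed into $B_{\lambda'}$.
\end{proposition}

The elements of $W_\lambda$ are the pairs $(0,(\lambda',y))$ with $\lambda'<\lambda$ and $y\in B_{\lambda'}$, followed by the pairs $(1,\alpha)$ with $\alpha\in\mathrm{Ord}$. As written, the definition is a recursion along $\Lambda^+$ with class values, the very thing we are trying to justify. The point is that the question ``$p\in B_\lambda$?'' refers only to questions ``$y\in B_{\lambda'}$?'' for sets $\lambda',y$ that occur inside $p$. So we recurse on the rank of the element, not on the level. The trees of Section~\ref{sec:valuation} are obtained by the same device.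

\begin{proof}
\emph{Membership.} Define a class $B\subseteq\Lambda^+\times V$ by letting $(\lambda,p)\in B$ if and only if $p$ is a term and each element of $\operatorname{dom}(p)$ is of the form $(1,\alpha)$ with $\alpha\in\mathrm{Ord}$ or of the form $(0,(\lambda',y))$ with $\lambda'<\lambda$ and $(\lambda',y)\in B$. This defines the characteristic function of $B$ by recursion along the relation on $\Lambda^+\times V$ in which $(\lambda',y)$ precedes $(\lambda,p)$ if $\lambda',y\in\operatorname{trcl}(p)$. The relation is set-like, and it is well-founded because $\operatorname{rank}(y)<\operatorname{rank}(p)$. Lemma~\ref{lem:rec} applies. Let $B_\lambda$ be the $\lambda$-th section of $B$, and let $W_\lambda$ be the class of pairs described above.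

\emph{Order.} One relation $\prec$ on terms serves all levels. Let $p\prec q$ hold if and only if $p,q$ are terms and there is $w\in\operatorname{dom}(p)\cup\operatorname{dom}(q)$ with $p(w)<q(w)$ such that $w'\lhd w$ for every other $w'\in\operatorname{dom}(p)\cup\operatorname{dom}(q)$ with $p(w')\ne q(w')$. Here $w'\lhd w$ means that one of the following holds: $w'=(0,\cdot)$ and $w=(1,\cdot)$; or $w'=(1,\alpha')$ and $w=(1,\alpha)$ with ordinals $\alpha'<\alpha$; or $w'=(0,(\lambda',y'))$ and $w=(0,(\lambda'',y''))$ with $\lambda',\lambda''\in\Lambda^+$ and either $\lambda'<\lambda''$, or $\lambda'=\lambda''$ and $y'\prec y''$. To decide $p\prec q$ we consult only pairs $(y',y'')$ with $y',y''\in\operatorname{trcl}(p)\cup\operatorname{trcl}(q)$. They form a set and satisfy $\max(\operatorname{rank}y',\operatorname{rank}y'')<\max(\operatorname{rank}p,\operatorname{rank}q)$. So Lemma~\ref{lem:rec} gives $\prec$, and with it $\lhd$. Order $B_\lambda$ by $\prec$ and $W_\lambda$ by $\lhd$.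

\emph{Verification.} We show by induction along $\Lambda^+$ that $(B_\lambda,\prec)$ is a meta-ordinal; the property is first-order by Lemma~\ref{lem:desc}. Assume it for all $\lambda'<\lambda$. By the definition of $\lhd$, the order $(W_\lambda,\lhd)$ is the sum in the statement, hence a meta-ordinal. By the membership clause, $B_\lambda$ is the class of terms with domain contained in $W_\lambda$. For $p,q\in B_\lambda$, the clause for $p\prec q$ says that $w$ is the largest place of difference and $p(w)<q(w)$. So $(B_\lambda,\prec)=E(W_\lambda)$, which is a meta-ordinal by Lemma~\ref{lem:exp}.

\emph{Strict growth.} Let $\lambda'<\lambda$. For $w\in W_\lambda$ let $\chi_w\in B_\lambda$ be the term with domain $\{w\}$ and value $1$. If $w'\lhd w$, then $w$ is the largest place where $\chi_{w'}$ and $\chi_w$ differ, with values $0<1$, so $\chi_{w'}\prec\chi_w$. Hence $y\mapsto\chi_{(0,(\lambda',y))}$ embeds $B_{\lambda'}$ into $B_\lambda\restriction\chi_{(1,0)}$. An embedding of $B_\lambda$ into $B_{\lambda'}$ would therefore embed $B_\lambda$ into a proper initial segment of itself, contradicting Lemma~\ref{lem:rigid}(a).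
\end{proof}

We put $\Omega=B_\top$. This is the threshold that the orders of true nodes will reach.

\section{Trees for the nodes of a ranked system}\label{sec:valuation}

Fix a ranked $\wedge/\vee$-system with levels in $\Lambda$, and let $W_\lambda$, $B_\lambda$, $\Omega$ be as in Section~\ref{sec:tower}. We attach a tree $T_t$ to every node $t$ and write $K_t=(T_t,<_{\mathrm{KB}})$.

At a $\vee$-node, an element of the tree chooses one child $s$ and descends in $K_s$. At a $\wedge$-node it should descend in all $K_s$ simultaneously, but it can attend only to a set of children at a time. We add a \emph{clock}, a descending sequence $\rho_0>\rho_1>\cdots$ in $\Omega$, and let the indices of the clock values decide which children are attended to. For a node $t$, a sequence $\sigma=\langle\rho_0,\dots,\rho_{k-1}\rangle\in\operatorname{Dec}(\Omega)$ and $m<k$, let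
\[
d_m(t,\sigma)=\Bigl\{s:s\text{ is a child of }t,\ \iota(s)\le\max_{n\le m}\iota(\rho_n)\Bigr\}.
\]
This is a set, and it depends only on $t$ and $\rho_0,\dots,\rho_m$. The indices $\iota(\rho_n)$ need not be monotone in $n$; the maximum ensures that $d_m(t,\sigma)\subseteq d_{m+1}(t,\sigma)$, so that a child is never dropped. The clock cannot ignore a child $s$ for long, because only a set of $\rho\in\Omega$ have $\iota(\rho)<\iota(s)$.

\begin{definition}\label{def:trees}
For $t\in N_\vee$, the class $T_t$ consists of $\varnothing$ and all sequences $\langle s,x_0,\dots,x_{k-1}\rangle$, $k\ge0$, where $s$ is a child of $t$ and $x_0>_{\mathrm{KB}}\dots>_{\mathrm{KB}}x_{k-1}$ are elements of $T_s$.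

For $t\in N_\wedge$, the class $T_t$ consists of all sequences $\langle(\rho_0,f_0),\dots,(\rho_{k-1},f_{k-1})\rangle$, $k\ge0$, such that
\begin{itemize}
\item $\sigma=\langle\rho_0,\dots,\rho_{k-1}\rangle\in\operatorname{Dec}(\Omega)$;
\item $f_m$ is a function with domain $d_m=d_m(t,\sigma)$, and $f_m(s)\in T_s$ for $s\in d_m$;
\item $f_{m+1}(s)<_{\mathrm{KB}}f_m(s)$ whenever $m+1<k$ and $s\in d_m$.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:trees}
The class sequence $(T_t)_{t\in N}$ exists and is first-order definable from the system and $\iota$. Each $T_t$ is a tree and each $K_t$ is a meta-ordinal.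
\end{lemma}

\begin{proof}
The relation $<_{\mathrm{KB}}$, the order $\Omega$ and the sets $d_m(t,\sigma)$ are available in advance. The remaining conditions for $x\in T_t$ have the form $y\in T_s$, where $s$ and $y$ are entries of $x$ (for $t\in N_\vee$) or $s\in\operatorname{dom}(f_m)$ and $y=f_m(s)$ (for $t\in N_\wedge$). In both cases $s,y\in\operatorname{trcl}(x)$. The relation on $N\times V$ in which $(s,y)$ precedes $(t,x)$ if $s,y\in\operatorname{trcl}(x)$ is set-like and well-founded, so Lemma~\ref{lem:rec} gives the class $\{(t,x):x\in T_t\}$. Each $T_t$ is closed under initial segments; for $t\in N_\wedge$ this uses that $d_m$ depends only on $\rho_0,\dots,\rho_m$.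

We prove that $K_t$ is a meta-ordinal by induction on the level; the property is first-order by Lemma~\ref{lem:desc}. An infinite branch of $T_t$ yields an infinite descending sequence in $\Omega$ if $t\in N_\wedge$, and in $K_s$ for a child $s$ if $t\in N_\vee$. Neither exists, so Lemma~\ref{lem:kb} applies.
\end{proof}

\begin{example}\label{ex:trees}
If $t\in N_\vee$ is childless, then $T_t=\{\varnothing\}$ and $K_t$ is a single point. If $t\in N_\wedge$ is childless, then all $f_m$ are empty, $T_t$ is a copy of $\operatorname{Dec}(\Omega)$, and $K_t$ does not embed into $\Omega$ by Lemma~\ref{lem:lower}. Now let $t\in N_\wedge$ have a childless $\vee$-node $s_0$ as a child, a counterexample to the universal statement $t$. If an element of $T_t$ has an entry $(\rho_m,f_m)$ with $\iota(\rho_m)\ge\iota(s_0)$, then $f_m(s_0)=\varnothing$, nothing in $T_{s_0}$ lies below $\varnothing$, and this entry is the last. So all clock values but the last come from the set $\{\rho\in\Omega:\iota(\rho)<\iota(s_0)\}$. This is the analogue of the order $X_{x,y}$ of Section~\ref{sec:example} stopping at the index of a counterexample.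
\end{example}

Let $\mathcal{F}$ be the class sequence of meta-ordinals indexed by $I=(\{0\}\times N)\cup(\{1\}\times\Lambda^+)$ whose member at $(0,t)$ is $K_t$ and whose member at $(1,\lambda)$ is $B_\lambda$. Not all members are empty, since $\varnothing\in\Omega$. Everything so far in this section is proved in GBC.

\begin{proposition}\label{prop:valuation}
Suppose that $\mathcal{F}$ has a measure $(Y,\mu,(h_i)_{i\in I})$. Then
\[
D=\{t\in N:\mu(0,t)\ge\mu(1,\top)\}
\]
is a valuation.
\end{proposition}

For the proof, write $k(t)=\mu(0,t)$, $b(\lambda)=\mu(1,\lambda)$ and $o=b(\top)$. Call a node $t$ \emph{large} if $k(t)\ge o$ and \emph{small} if $k(t)\le b(\ell(t))$. By Lemma~\ref{lem:measure}, $t$ is large if and only if $\Omega$ embeds into $K_t$, and small if and only if $K_t$ embeds into $B_{\ell(t)}$; the same lemma provides class sequences of embeddings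
\[
e_s\colon\Omega\to K_s\quad(s\text{ large}),\qquad q_s\colon K_s\to B_{\ell(s)}\quad(s\text{ small}).
\]
For $\lambda\in\Lambda$, the order $\Omega$ does not embed into $B_\lambda$ by Proposition~\ref{prop:tower}, so $b(\lambda)<o$. Hence no node is both large and small.

\begin{lemma}\label{lem:large}
If $t\in N_\wedge$ and all children of $t$ are large, or $t\in N_\vee$ and some child of $t$ is large, then $t$ is large.
\end{lemma}

\begin{proof}
We define $j\colon\operatorname{Dec}(\Omega)\to T_t$. Let $\sigma=\langle\rho_0,\dots,\rho_{k-1}\rangle\in\operatorname{Dec}(\Omega)$.

If $t\in N_\wedge$, use $\sigma$ as the clock and copy it into every child attended to: $j(\sigma)=\langle(\rho_m,f_m)\rangle_{m<k}$, where $f_m(s)=e_s(\rho_m)$ for $s\in d_m(t,\sigma)$. Each $f_m$ is a set by replacement, since $(e_s)$ is a class sequence. For $s\in d_m(t,\sigma)$ and $m+1<k$ we have $f_{m+1}(s)=e_s(\rho_{m+1})<_{\mathrm{KB}}e_s(\rho_m)=f_m(s)$. So $j(\sigma)\in T_t$.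

If $t\in N_\vee$, fix a large child $s$ and let $j(\sigma)=\langle s,e_s(\rho_0),\dots,e_s(\rho_{k-1})\rangle\in T_t$.

In both cases the entry of $j(\sigma)$ that corresponds to $\rho_m$ depends only on $\rho_0,\dots,\rho_m$, so $j$ takes proper extensions to proper extensions. By Lemma~\ref{lem:lower}, $K_t$ does not embed into $\Omega$. By Lemma~\ref{lem:measure}, $k(t)\le o$ fails, so $k(t)>o$.
\end{proof}

\begin{lemma}\label{lem:small}
If $t\in N_\wedge$ and some child of $t$ is small, or $t\in N_\vee$ and all children of $t$ are small, then $t$ is small.
\end{lemma}

\begin{proof}
Let $\lambda=\ell(t)$. Since $B_\lambda=E(W_\lambda)$, by Lemma~\ref{lem:upper} it suffices to find a class function $r\colon T_t\to W_\lambda$ that strictly decreases under proper extension. It is enough to check one-step extensions.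

\emph{Case $t\in N_\vee$.} Put
\[
r(\varnothing)=(1,1),\qquad r(\langle s\rangle)=(1,0),\qquad r(\langle s,x_0,\dots,x_{k-1}\rangle)=\bigl(0,(\ell(s),q_s(x_{k-1}))\bigr)\quad(k\ge1).
\]
The values lie in $W_\lambda$ because $\ell(s)<\lambda$, and $r$ is a class function because $(q_s)$ is a class sequence. The first two steps decrease $r$, since $(1,1)$ is above $(1,0)$ and $(1,0)$ is above every pair $(0,\cdot)$. In later steps $s$ is fixed, the last entry decreases in $K_s$, and $q_s$ is an embedding.

\emph{Case $t\in N_\wedge$.} Let $s_0$ be a small child, $\lambda_0=\ell(s_0)<\lambda$ and $\eta=\iota(s_0)$. Once $s_0$ is attended to, the position in $K_{s_0}$ gives a rank; before that, the clock does. The class $\Omega_\eta=\{\rho\in\Omega:\iota(\rho)<\eta\}$ is a set, well-ordered by the order of $\Omega$; let $c\colon\Omega_\eta\to\theta$ be the isomorphism onto an ordinal. Let $u=\langle(\rho_m,f_m)\rangle_{m<k}\in T_t$. Call $u$ \emph{late} if $\iota(\rho_m)\ge\eta$ for some $m<k$; then $s_0\in d_{k-1}$. Otherwise call $u$ \emph{early}; then $\rho_m\in\Omega_\eta$ for all $m<k$. Put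
\[
r(u)=\begin{cases}
(1,\theta)&\text{if }u=\varnothing,\\
(1,c(\rho_{k-1}))&\text{if }u\text{ is early and }k>0,\\
\bigl(0,(\lambda_0,q_{s_0}(f_{k-1}(s_0)))\bigr)&\text{if }u\text{ is late.}
\end{cases}
\]
Let $u'=u{}^\frown(\rho_k,f_k)\in T_t$. If $u$ is late, so is $u'$, and $f_k(s_0)<_{\mathrm{KB}}f_{k-1}(s_0)$ because $s_0\in d_{k-1}$; hence $r(u')<r(u)$. If $u$ is early and $u'$ is late, then $r(u')=(0,\cdot)$ lies below $r(u)=(1,\cdot)$. If both are early, then $c(\rho_k)<\theta$ when $k=0$, and $c(\rho_k)<c(\rho_{k-1})$ when $k>0$.
\end{proof}

The ordinal $\theta$ depends on the index of the small child and cannot be bounded in advance. This is why $W_\lambda$ ends with a full copy of $\mathrm{Ord}$.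

\begin{proof}[Proof of Proposition~\ref{prop:valuation}]
First, every node is large or small. This property is first-order in $\mu$, so we may use induction on the level. Suppose that all children of $t$ are large or small. If $t\in N_\wedge$, either all children are large, and $t$ is large by Lemma~\ref{lem:large}, or some child is small, and $t$ is small by Lemma~\ref{lem:small}. If $t\in N_\vee$, either some child is large, and $t$ is large, or all children are small, and $t$ is small, by the same lemmas.

As no node is both large and small, $D$ is the class of large nodes and $N\setminus D$ is the class of small nodes. Let $t\in N_\wedge$. If all children are in $D$, then $t\in D$ by Lemma~\ref{lem:large}, and if some child is not in $D$, then $t\notin D$ by Lemma~\ref{lem:small}. Let $t\in N_\vee$. If some child is in $D$, then $t\in D$ by Lemma~\ref{lem:large}, and if no child is in $D$, then $t\notin D$ by Lemma~\ref{lem:small}.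
\end{proof}

\section{Proof of the theorem}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:easy} gives $(1)\Rightarrow(2)\Rightarrow(3)\Rightarrow(4)$, and Proposition~\ref{prop:reduction} gives $(5)\Rightarrow(1)$. For $(4)\Rightarrow(5)$, take a ranked system, its family $\mathcal{F}$ from Section~\ref{sec:valuation}, and the orders $P,Q$ that Proposition~\ref{prop:measure} assigns to $\mathcal{F}$. They are bi-embeddable meta-ordinals, so (4) gives an isomorphism $F\colon P\to Q$. By Proposition~\ref{prop:measure}(b) the family has a measure, and by Proposition~\ref{prop:valuation} the system has a valuation.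

For the last assertion, let $\Gamma,A,\varphi$ be given, and let $P,Q$ be the orders just described for the system of Proposition~\ref{prop:reduction}. The system is first-order definable from $\Gamma$ and $A$. The family $\mathcal{F}$ is first-order definable from the system and $\iota$ by Proposition~\ref{prop:tower} and Lemma~\ref{lem:trees}, the orders $P,Q$ from $\mathcal{F}$ and $\iota$ by Proposition~\ref{prop:measure}(a), and $\iota$ from the global well-order. These results are theorems of GBC, so GBC proves that $P$ and $Q$ are bi-embeddable meta-ordinals. Let $F$ be any isomorphism between one of $P,Q$ and an initial segment of the other. From $F$ and the data, Proposition~\ref{prop:measure}(b) defines a measure, Proposition~\ref{prop:valuation} a valuation $D$, and Proposition~\ref{prop:reduction} a solution $S$, each by a first-order formula.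
\end{proof}

\begin{remark}
For a given recursion, comparability is applied once, to the pair $P,Q$. The resulting measure does three things that GBC alone does not supply in the argument. It makes ``large'' and ``small'' first-order, so that $D$ is a class and the induction in the proof of Proposition~\ref{prop:valuation} is legitimate. It collects the embeddings $e_s$ and $q_s$ into class sequences, which is needed at $\wedge$-nodes in Lemma~\ref{lem:large} and at $\vee$-nodes in Lemma~\ref{lem:small}, where a proper class of children may be involved. And it turns the conclusion of Lemma~\ref{lem:lower}, that $K_t$ does not embed into $\Omega$, into an embedding of $\Omega$ into $K_t$, which is what the next level uses. Global choice enters through the index function $\iota$: in Lemma~\ref{lem:desc}, in the order on the index class of a family, in the Kleene--Brouwer order, and in the sets $d_m(t,\sigma)$.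
\end{remark}

\begin{thebibliography}{9}

\bibitem{MCF}
\emph{Modern Class Forcing},
\texttt{https://github.com/victoriagitman/victoriagitman.github.io}.

\end{thebibliography}
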